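# Clique minors of linear order in every lift of $K^n$

## 1. Two-lifts and odd triangles

Let $K^n$ be the complete graph on the vertex set $[n]=\{1,\dots,n\}$.

**Definition (lift).** Let $G_0=(V,E)$ be a graph and $\ell\ge1$. An $\ell$-lift of $G_0$ is a graph with vertex set $V\times[\ell]$ whose edge set is the union, over all edges $uv\in E$, of a perfect matching between $\{u\}\times[\ell]$ and $\{v\}\times[\ell]$. The set $F_v=\{v\}\times[\ell]$ is the *fiber* over $v$.

For example, an $\ell$-lift of the triangle $K^3$ is $2$-regular, and walking along one of its cycles we pass through the three fibers in cyclic order. So it is a disjoint union of cycles with lengths divisible by $3$. For $\ell=2$ there are two possibilities: two disjoint triangles, or one $6$-cycle.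

**Definition (minor, Hadwiger number).** A minor of $G$ is a graph obtained from $G$ by edge contractions, edge deletions and vertex deletions. The Hadwiger number $\eta(G)$ is the largest $k$ such that $K^k$ is a minor of $G$.

Equivalently, $\eta(G)\ge k$ if and only if $G$ contains $k$ pairwise disjoint nonempty vertex sets, each inducing a connected subgraph, with an edge of $G$ between any two of them. These are called *branch sets*, and we shall always produce minors this way.

How small can $\eta$ become when we lift $K^n$? For $\ell=2$ a linear lower bound is easy.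

**Proposition 1.** Every $2$-lift $G$ of $K^n$ has $\eta(G)\ge n/3$.

*Proof.* Call an edge $uv$ of $K^n$ *straight* if its matching joins $(u,i)$ to $(v,i)$ for $i=1,2$, and *crossed* otherwise. Call a triangle of $K^n$ *odd* if it has an odd number of crossed edges. Going once around an odd triangle switches the second coordinate, so an odd triangle lifts to a $6$-cycle. An even one lifts to two disjoint triangles.

Choose a maximal family of pairwise vertex-disjoint odd triangles, say $k$ of them, and let $S\subseteq[n]$ be the set of the $n-3k$ uncovered vertices. All triangles inside $S$ are even. We claim that the lift over $S$ consists of two disjoint copies of $K^{n-3k}$. Fix $u\in S$ and, for each other $v\in S$, exchange the names of the two vertices of $F_v$ if necessary so that $uv$ is straight. Renaming a fiber changes the type of two edges or of no edge in any triangle, so all triangles in $S$ stay even. Since $uv$, $uw$ are straight and $uvw$ is even, $vw$ is straight. This proves the claim.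

Now take as branch sets the $k$ six-cycles and the $n-3k$ single vertices of one of the two copies of $K^{n-3k}$. The single vertices are pairwise adjacent. Each six-cycle contains a whole fiber $F_u$, and *every* vertex outside $F_u$ has a neighbor in $F_u$. So a six-cycle is adjacent to every other branch set. This gives $n-3k+k=n-2k\ge n/3$ branch sets, because $3k\le n$. $\square$

The proof rests on one observation: a connected set that contains a whole fiber is adjacent to everything outside it. For $\ell=2$ a fiber is made connected at the price of six vertices, and when this is impossible the graph falls apart into complete graphs. What changes when $\ell$ is arbitrary, perhaps enormous compared with $n$?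

## 2. The linear bound for all lifts, and the first values of $n$

Let $m(n,\ell)$ be the smallest Hadwiger number of an $\ell$-lift of $K^n$. The problem, from "Minors in Lifts of Graphs" (https://www.cs.huji.ac.il/~nati/PAPERS/yotamd.pdf), is to find the order of $\min_{\ell\ge1}m(n,\ell)$ as $n\to\infty$. In particular, can a clever choice of $\ell=\ell(n)$ and of the lift push the Hadwiger number down to $o(n)$?

The following is known. Every $2$-lift of $K^n$ has Hadwiger number between $n/2$ and $n$, and $n/2$ is asymptotically attained by random $2$-lifts. In general $m(n,\ell)\ge n/2^{\ell-1}$, and $m(n,\ell)\ge cn/\sqrt{\log n}$ for an absolute $c>0$, all $n\ge2$ and all $\ell$. The answer is that $o(n)$ is impossible.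

**Theorem 2.** There is an absolute constant $c_0>0$ such that $\eta(G)\ge c_0n$ for all $n,\ell\ge1$ and every $\ell$-lift $G$ of $K^n$.

Since $m(n,1)=n$, this gives $c_0n\le\min_\ell m(n,\ell)\le n$, that is, $\min_{\ell}m(n,\ell)=\Theta(n)$. By the quoted fact on $2$-lifts the upper bound can be improved to $(\frac12+o(1))n$, so $c_0$ cannot exceed $\frac12$. The best constant is not determined here.

**Theorem 3.** With the same $c_0$: for every finite graph $H$ and all $\ell\ge1$, every $\ell$-lift $\tilde H$ of $H$ satisfies $\eta(\tilde H)\ge c_0\,\eta(H)$. Hence $c_0\eta(H)\le\min\{\eta(\tilde H):\tilde H\text{ a lift of }H\}\le\eta(H)$.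

**Small $n$.** Lifts of $K^1$ and $K^2$ are edgeless graphs and matchings, with $\eta=1$ and $\eta=2$. Lifts of $K^3$ are unions of cycles, with $\eta=3$. In a lift of $K^4$ all degrees are $3$, and by a classical theorem of Dirac a graph with all degrees at least $3$ has a $K^4$ minor. So $\min_\ell m(n,\ell)=n$ for $n\le4$. For $n=5$ there is already a loss. The icosahedron is a $2$-lift of $K^6$; delete one of its fibers. What remains is a $2$-lift of $K^5$, and it is planar, so it has no $K^5$ minor. Its degrees are $4$, so it has a $K^4$ minor. Thus $\min_\ell m(5,\ell)=4$: it is at least $4$ because all degrees are at least $3$ in every lift of $K^5$.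

## 3. Bottlenecks, and the cost of long paths

The first thing to try is to copy Section 1: find linearly many disjoint connected sets, each containing a whole fiber. Two things go wrong.

**Bottlenecks.** Take two disjoint copies of $K^n$ and cross one edge $uv$. In this $2$-lift the two layers are joined by exactly two edges. A connected set containing a whole fiber meets both layers, so it contains both ends of one of these two edges. Hence there are at most two disjoint such sets. The remedy in this example is to work inside one layer. In general we shall pass to a set $A$ of vertices with small boundary which itself has no bottlenecks, and connect only *most of* the part of a fiber lying in $A\cup\partial A$. Two such parts will still be adjacent, because most of one is matched into the other.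

**Cost.** Suppose there are no bottlenecks, let $|A|=\alpha n$, so a typical fiber has about $\alpha$ vertices in $A$, and connect them by paths to a common hub. The estimate that expansion gives for this (Lemma 5 below) has an average path length $L$ which is at least $\ln n$. If every branch set spends $\alpha L$ vertices, then, since only about $\alpha n$ vertices are available, only $O(n/L)$ of them can be disjoint. A logarithm is lost, and this is the point where the hub construction stops.

There are two ways around this, depending on $\alpha$.

* If $\alpha\ge n^{1/3}$, we do not connect a whole fiber. A bundle of paths from only about $\alpha^{0.6}$ random vertices of $A$ to a hub is enough: two vertices of $A$ are adjacent with probability about $1/\alpha$, so two such bundles have about $\alpha^{1.2}/\alpha=\alpha^{0.2}$ adjacencies between them. The bundles are so sparse that more than $n$ of them fit.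
* If $\alpha<n^{1/3}$, we connect fibers hierarchically. At stage $j$ the pieces of weight about $2^j$ are merged with other pieces. There are at most $2\alpha2^{-j}$ such pieces in a fiber. If one merging at stage $j$ costs at most a constant times $2^{j/4}$ vertices, then the total cost of a fiber is a constant times $\alpha\sum_j2^{-3j/4}=O(\alpha)$, and the logarithm is gone.

## 4. Tools and constants

**Menger's theorem.** For vertex sets $S,T$ of a finite graph, the maximum number of pairwise disjoint $S$–$T$ paths equals the minimum size of a set of vertices meeting all $S$–$T$ paths.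

**Minimax.** We use von Neumann's theorem in this form. Let $\Sigma$ and $\Omega$ be finite nonempty sets and let $\mathrm{load}_s(x)\ge0$ for $s\in\Sigma,x\in\Omega$. If for every probability distribution $d$ on $\Omega$ there is $s\in\Sigma$ with $\sum_xd(x)\,\mathrm{load}_s(x)\le L$, then there is a probability distribution on $\Sigma$ under which $\mathbb E\,\mathrm{load}_s(x)\le L$ for *all* $x\in\Omega$. For instance, let two vertices be joined by $k$ paths with one inner vertex each, let $\Sigma$ be the set of these paths, $\Omega$ the set of inner vertices, and let the load be the indicator of lying on the path. Whatever the prices $d$, some path costs at most $1/k$; correspondingly a uniformly random path loads each inner vertex with $1/k$.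

**Chernoff bounds.** If $X_i\in[0,1]$ are independent and $\mathbb E\sum X_i\le\mu\le t$, then $\Pr(\sum X_i\ge t)\le(e\mu/t)^t$. If $X$ is a sum of independent indicators with mean at least $\mu$, then $\Pr(X<\mu/2)\le e^{-\mu/8}$.

**(KT)** (Kostochka 1984, Thomason 1984) There is $c_1>0$ such that every graph of average degree $d\ge2$ has a $K^t$ minor with $t\ge c_1d/\sqrt{\log d}$.

**(AST)** (Alon–Seymour–Thomas, *A separator theorem for nonplanar graphs*, J. AMS 3 (1990)) A graph on $N'$ vertices with no $K^h$ minor has a vertex partition $P\cup X\cup Q$ with no $P$–$Q$ edges, $|P|,|Q|\le 2N'/3$ and $|X|\le h^{3/2}N'^{1/2}$.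

**Constants.**
$$\gamma=\tfrac1{20},\quad\varepsilon=10^{-6},\quad\sigma=\tfrac1{100},\quad\beta=\tfrac{\gamma\varepsilon}6,\quad p=1-2^{-\gamma},\quad\tau=\sigma p,\quad K=\tfrac{64}{\tau\beta p^3},\quad c=\min\{\tfrac1{24},\tfrac{\sigma}{640K^2}\}.$$

It suffices to prove $\eta(G)\ge c'n$ for $n\ge n_0$ with absolute $c'>0$ and $n_0$, since $\eta(G)\ge1$ always and we may take $c_0=\min\{c',1/n_0\}$. "For $n$ large" always means $n\ge n_0$ with $n_0$ absolute, independent of $\ell$ and $G$.

## 5. A minimal set of small boundary has no small separators

Let $G$ be a lift of $K^n$ with fibers $F_v$. Each vertex has exactly one neighbor in every other fiber, so the closed neighborhoods satisfy $|N[x]|=n$. For $Z\subseteq V(G)$ let $\partial Z=N(Z)\setminus Z$. Put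
$$g(z)=\varepsilon z^{1-\gamma}n .$$

**Step 1: choosing $A$.** The purpose is to pass to a part of $G$ without bottlenecks. Let $A\neq\emptyset$ be a set of minimum size among those with $|\partial A|\le g(|A|/n)$; the set $V(G)$ qualifies, so $A$ exists. Put $N=|A|$ and $\alpha=N/n$. By minimality,
$$|\partial Z|>g(|Z|/n)\qquad\text{whenever }0<|Z|<N. \tag{1}$$
If $0<|Z|<n/2$ and $z\in Z$, then $N[z]\subseteq Z\cup\partial Z$, so $|\partial Z|\ge n-|Z|>n/2>\varepsilon n\ge g(|Z|/n)$. So $A$ is not such a set and $\alpha\ge\frac12$. Hence $\alpha^{-\gamma}\le2$ and
$$|\partial A|\le g(\alpha)=\varepsilon\alpha^{-\gamma}N\le2\varepsilon N. \tag{2}$$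
For example, if $G$ is two disjoint copies of $K^n$, one copy has empty boundary, so $N\le n$: the minimum automatically picks a set no larger than one layer.

Let $W=A\cup\partial A$, so $|W|\le2N$, and let $H_0$ be $G[W]$ with all edges inside $\partial A$ deleted. All neighbors of $A$ lie in $W$, all edges of $G$ meeting $A$ are edges of $H_0$, and $\partial A$ is independent in $H_0$.

**Step 2: separators of $H_0$ are large.** This is what minimality buys.

**Lemma 4.** If $W=P\sqcup X\sqcup Q$ with no $H_0$-edge between $P$ and $Q$, then
$$|X|\ge\tfrac\gamma3\min\{g(|P\cap A|/n),\,g(|Q\cap A|/n)\}. \tag{3}$$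
Consequently
$$|X|\ge\psi\min\{|P\cap A|,|Q\cap A|\},\qquad\psi=\tfrac{\gamma\varepsilon}3\alpha^{-\gamma}\le1. \tag{4}$$

*Proof.* Let $a=|P\cap A|/n$ and $b=|Q\cap A|/n$, without loss of generality $a\le b$, and let $x=|X|$. Since $g$ is increasing, the minimum in (3) is $g(a)$. If $a=0$ there is nothing to prove, so let $a>0$.

If $x>N/2$, then $\frac\gamma3g(a)\le g(\alpha)\le2\varepsilon N<x$ by (2).

Let $x\le N/2$. Since $|A|=|P\cap A|+|Q\cap A|+|X\cap A|$, we have $a+b\ge\alpha-x/n\ge\alpha/2\ge\frac14$. A neighbor of $P\cap A$ lies in $W$, is joined to it by an $H_0$-edge, and so is not in $Q$. Therefore $\partial(P\cap A)\subseteq X\cup(P\cap\partial A)$, and similarly $\partial(Q\cap A)\subseteq X\cup(Q\cap\partial A)$. Both $P\cap A$ and $Q\cap A$ are nonempty and disjoint, so both have size strictly between $0$ and $N$, and (1) applies to both. Adding,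
$$g(a)+g(b)\le2x+|\partial A|\le2x+g(\alpha).$$
Now $\alpha\le a+b+x/n$, and $g$ is increasing and concave with $g'(z)=(1-\gamma)\varepsilon z^{-\gamma}n$. So
$$g(\alpha)\le g(a+b)+g'(a+b)\frac xn=g(a+b)+(1-\gamma)\varepsilon(a+b)^{-\gamma}x\le g(a+b)+2\varepsilon x,$$
using $(a+b)^{-\gamma}\le4^\gamma\le2$. Together, $3x\ge(2+2\varepsilon)x\ge g(a)+g(b)-g(a+b)$. By concavity again, and since $b\ge a$,
$$g(a+b)-g(b)\le a\,g'(b)=(1-\gamma)\varepsilon n\,a\,b^{-\gamma}\le(1-\gamma)\varepsilon n\,a^{1-\gamma}=(1-\gamma)g(a).$$
Hence $3x\ge\gamma g(a)$, which is (3). For (4) note that $g(m/n)=\varepsilon m(m/n)^{-\gamma}\ge\varepsilon m\alpha^{-\gamma}$ for $0<m\le N$. $\square$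

This explains the shape of $g$. With a linear function $g(z)=\varepsilon zn$ the same computation ends with $3x\ge g(a)+g(b)-g(a+b)=0$, which says nothing. The gain $\gamma g(a)$ comes from strict concavity.

**Step 3: $H_0$ is connected.** Otherwise $W=P\sqcup Q$ with $P,Q\ne\emptyset$ and no $H_0$-edges between them. Every vertex of $\partial A$ has an $H_0$-neighbor in $A$, which lies on the same side. So both $P$ and $Q$ meet $A$, and Lemma 4 with $X=\emptyset$ gives $0\ge\frac\gamma3\min\{g(\cdot),g(\cdot)\}>0$, a contradiction.

## 6. The case $\alpha\ge n^{1/3}$: random bundles of paths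

In this section $\alpha\ge n^{1/3}$. We show that $G$ has a $K^n$ minor if $n$ is large. Suppose it has none.

**Step 1: $\alpha\le n^4$.** The path lengths below involve $\ln N$, so we must exclude that $N$ is enormous in terms of $n$. Suppose $\alpha>n^4$. Apply (AST) with $h=n$ to $H_0$. For $n$ large, $|X|\le n^{3/2}(2N)^{1/2}\le N/20$, since $N>n^5$. As $|P|,|Q|\le\frac23|W|$, also $|P|,|Q|\ge|W|/3-|X|\ge N/3-N/20$, and by (2)
$$|P\cap A|,\ |Q\cap A|\ \ge\ N/3-N/20-2\varepsilon N\ \ge\ N/4 .$$
By (4), $\psi N/4\le n^{3/2}(2N)^{1/2}$, that is, $N\le32n^3/\psi^2$. Since $\psi^{-2}$ is a constant times $\alpha^{2\gamma}=\alpha^{0.1}$ and $N=\alpha n$, we get $\alpha^{0.9}\le Cn^2$ with $C$ absolute. This contradicts $\alpha>n^4$ for $n$ large.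

**Step 2: for any prices there is a good hub.** By minimax, a random choice of hub and paths that loads no vertex too much exists as soon as cheap choices exist for every price system. Let $d:W\to[0,\infty)$ with $\sum_wd(w)=1$. Let $\mathrm{dist}(b,a)$ be the minimum of $\sum d$ over the vertices (ends included) of a $b$–$a$ path in $H_0$.

**Lemma 5.** There is $b\in A$ with $\sum_{a\in A}\mathrm{dist}(b,a)\le L:=20\ln(2N)/\psi$.

*Proof.* Let $\rho=17\ln(2N)/(\psi N)$ and $\kappa=\ln(2N)/\rho=\psi N/17$.

*(i) Some $b\in A$ has $|\{a\in A:\mathrm{dist}(b,a)\le\rho\}|>N/2$.* The idea is to grow balls: if all balls of radius $\rho$ were small, we could cut off balls with small shells until we get a separator forbidden by Lemma 4. Suppose that (i) fails. Put $W_1=W$. Given $W_i$ with $A\cap W_i\ne\emptyset$, pick $b_i\in A\cap W_i$. Let $\mathrm{dist}_i(w)$ be the distance of $w$ from $b_i$ in $H_0[W_i]$ (ends included, $\infty$ if unreachable) and $\mathrm{dist}^-_i(w)=\mathrm{dist}_i(w)-d(w)$. For $r\ge0$ define the ball and its shell in $W_i$: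
$$Y_r=\{w:\mathrm{dist}_i(w)\le r\},\qquad S_r=\{w:\mathrm{dist}^-_i(w)\le r<\mathrm{dist}_i(w)\}.$$
If $y\in Y_r$ and $w\in W_i$ is adjacent to $y$, then $\mathrm{dist}_i(w)\le\mathrm{dist}_i(y)+d(w)$, so $\mathrm{dist}^-_i(w)\le r$. Hence there are no edges from $Y_r$ to $W_i\setminus(Y_r\cup S_r)$. Also $b_i\in Y_r\cup S_r$ for all $r\ge0$, because $\mathrm{dist}_i^-(b_i)=0$.

Let $\nu(r)=\frac1N+\int_0^r|S_t|\,dt$. A vertex $w$ lies in $S_t$ for a set of $t$ of measure at most $d(w)$, and for some $t\le r$ only if $\mathrm{dist}_i^-(w)\le r$, that is, $w\in Y_r\cup S_r$. Therefore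
$$\nu(r)\le\tfrac1N+d(Y_r\cup S_r)\le2,$$
where $d(Z)=\sum_{w\in Z}d(w)$. The function $\nu$ is continuous and piecewise linear, and $\nu'(r)=|S_r|$ except at finitely many $r$. If $|S_r|>\kappa\nu(r)$ held for all $r\in[0,\rho)$, then $e^{-\kappa r}\nu(r)$ would be strictly increasing on $[0,\rho]$, so $\nu(\rho)>\frac1Ne^{\kappa\rho}=2$, which is impossible. So there is $r_i<\rho$ with $|S_{r_i}|\le\kappa\nu(r_i)$. Put $Y^i=Y_{r_i}$, $S^i=S_{r_i}$ and $W_{i+1}=W_i\setminus(Y^i\cup S^i)$. Stop once $|A\cap\bigcup Y^i|\ge N/4$.

The removed sets are disjoint, and each step removes a vertex $b_i$ of $A$, so there are at most $N$ steps. Adding the bounds $|S^i|\le\kappa(\frac1N+d(Y^i\cup S^i))$, at any time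
$$\Big|\bigcup S^i\Big|\le\kappa(1+1)=\tfrac2{17}\psi N<\psi N/8\le N/8 .$$
Hence the process stops at the latest when $A$ is exhausted, because then $|A\cap\bigcup Y^i|\ge\frac78N$. As $\mathrm{dist}\le\mathrm{dist}_i$ and (i) fails, each $|Y^i\cap A|\le N/2$. So at the stop $N/4\le|A\cap\bigcup Y^i|<3N/4$, and the remaining set $Q$ has $|Q\cap A|\ge N-\frac34N-\frac18N=N/8$. There are no $H_0$-edges between $\bigcup Y^i$ and $Q$, since $Q\subseteq W_{i+1}$ for each $i$. By (4), $|\bigcup S^i|\ge\psi N/8$, a contradiction. This proves (i).

*(ii) The remaining vertices are close on average.* Take $b$ as in (i) and $A_0=\{a\in A:\mathrm{dist}(b,a)\le\rho\}$. Let $\Delta(w)$ be the minimum cost of an $H_0$-path from $A_0$ to $w$, not counting its starting vertex; it is finite since $H_0$ is connected, and $0$ on $A_0$. Let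
$$Y_r=\{\Delta\le r\}\supseteq A_0,\quad S_r=\{w\notin A_0:\Delta(w)-d(w)\le r<\Delta(w)\},\quad m_r=|A\setminus Y_r|<N/2 .$$
As before, if $w\notin Y_r$ is adjacent to $y\in Y_r$, then $w\notin A_0$ and $\Delta(w)\le\Delta(y)+d(w)$, so $w\in S_r$. Thus there are no edges from $Y_r$ to $Q=W\setminus(Y_r\cup S_r)$. Since $|Q\cap A|\le m_r<N/2<|Y_r\cap A|$ and $|Q\cap A|\ge m_r-|S_r|$, (4) gives $|S_r|\ge\psi(m_r-|S_r|)$, so $|S_r|\ge\psi m_r/2$ because $\psi\le1$. Each $w\notin A_0$ lies in $S_r$ for a set of $r$ of measure at most $d(w)$, so $\int_0^\infty|S_r|\,dr\le1$. Hence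
$$\sum_{a\in A}\Delta(a)=\int_0^\infty m_r\,dr\le\frac2\psi .$$
Finally $\mathrm{dist}(b,a)\le\rho+\Delta(a)$, so the sum in question is at most $N\rho+2/\psi=(17\ln(2N)+2)/\psi\le L$, as $3\ln2>2$. $\square$

**Step 3: one random bundle that suits all vertices.** Consider the game in which a solution is a choice of $b\in A$ and simple $a$–$b$ paths $\Pi_a$ in $H_0$ for all $a\in A$, and the load at $x\in W$ is $\#\{a\in A:x\in\Pi_a\}$. For prices $d$ take $b$ from Lemma 5 and cheapest paths; then $\sum_xd(x)\,\mathrm{load}(x)=\sum_a\mathrm{dist}(b,a)\le L$. By minimax there is a probability law $\mathcal L$ of $(b,(\Pi_a)_{a\in A})$ with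
$$\sum_{a\in A}\Pr(x\in\Pi_a)\le L\qquad\text{for all }x\in W. \tag{5}$$
Summing over $x$, $\sum_a\mathbb E|\Pi_a|\le|W|L\le2NL$. So $A'=\{a\in A:\mathbb E|\Pi_a|\le8L\}$ misses fewer than $N/4$ vertices of $A$, and $|A'|\ge\frac34N$. There are $N(n-1)$ ordered adjacent pairs $(a,x)$ with $a\in A$. At most $n|\partial A|\le2\varepsilon Nn$ of these have $x\in\partial A$, and at most $2\cdot\frac N4(n-1)$ of those in $A\times A$ have an end outside $A'$. So the number of ordered adjacent pairs in $A'\times A'$ is at least $\frac12N(n-1)-2\varepsilon Nn\ge Nn/4$ for $n$ large.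

**Step 4: sampling many thin bundles.** We now choose slightly more than $n$ bundles, each with few paths. Let
$$M=\lceil n^{1.05}\rceil,\qquad m=\lceil\alpha^{0.6}\rceil .$$
Independently for $t=1,\dots,M$ sample $(b_t,(\Pi^t_a)_a)\sim\mathcal L$ and, independently of it, i.i.d. uniform $a^t_1,\dots,a^t_m\in A'$. Let $T_t=\bigcup_i\Pi^t_{a^t_i}$. Call $a^t_i$ *clean* if $\Pi^t_{a^t_i}\cap\bigcup_{s\ne t}T_s=\emptyset$, and let $B_t$ be the union of the paths $\Pi^t_{a^t_i}$ over all clean $a^t_i$. A nonempty $B_t$ is connected, because all its paths end at $b_t$. The $B_t$ are pairwise disjoint, because a clean path of $t$ avoids $T_s\supseteq B_s$.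

Fix $t\neq s$. Let $R=\#\{(i,i'):a^t_i\sim a^s_{i'}\}$, where $\sim$ denotes adjacency, and let $R'$ count those of these pairs in which at least one end is not clean. If $R>R'$, some adjacent pair has both ends clean, and then $B_t$ and $B_s$ are adjacent.

**Step 5: $R$ is large.** We use the second moment. By Step 3,
$$\mathbb ER\ge m^2\,\frac{Nn/4}{N^2}=\frac{m^2}{4\alpha}\ge\frac{\alpha^{0.2}}4 .$$
Index pairs $(i,i')$ with no common index give independent events. Two different index pairs sharing an index, of which there are at most $2m^3$ ordered ones, have joint probability at most $(n/|A'|)^2\le\frac{16}{9\alpha^2}$, since a vertex has at most $n$ neighbors. With $m\le2\alpha^{0.6}$,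
$$\mathrm{Var}\,R\le\mathbb ER+2m^3\Big(\frac n{|A'|}\Big)^2\le\mathbb ER+\frac{4m^3}{\alpha^2}\le\mathbb ER+32\alpha^{-0.2}.$$
By Chebyshev, $\Pr(R<\frac12\mathbb ER)\le4\,\mathrm{Var}\,R/(\mathbb ER)^2\to0$ as $n\to\infty$, because $\mathbb ER\ge\alpha^{0.2}/4\ge n^{1/15}/4$.

**Step 6: $R'$ is small.** Write $a=a^t_1$, $a'=a^s_1$. By symmetry between $t$ and $s$,
$$\mathbb ER'\le2m^2\Pr\Big(a\sim a',\ \Pi^t_a\cap\bigcup_{w\ne t}T_w\ne\emptyset\Big).$$
We split according to which path is met.

First consider the paths $\Pi^w_{a^w_i}$ with $w\ne t$ and $(w,i)\ne(s,1)$. Each of them is independent of $(a,a',\Pi^t_a)$ and, by (5), contains a given $x$ with probability at most $L/|A'|$. There are at most $Mm$ of them, and $\mathbb E|\Pi^t_a|\le8L$ given $a,a'$. So given $a,a'$, the probability that $\Pi^t_a$ meets one of them is at most $8L\cdot Mm\cdot L/|A'|\le11MmL^2/N$. Moreover $\Pr(a\sim a')\le n/|A'|\le\frac4{3\alpha}$. The contribution is at most $\frac{44}3MmL^2/(\alpha N)$.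

Secondly, the probability that $\Pi^t_a$ meets $\Pi^s_{a'}$ is at most
$$|A'|^{-2}\sum_{a\in A'}\sum_x\Pr(x\in\Pi_a)\sum_{a'\in A'}\Pr(x\in\Pi_{a'})\le|A'|^{-2}\cdot|A'|\cdot8L\cdot L\le\frac{15L^2}N .$$
Dividing by $\mathbb ER\ge m^2/(4\alpha)$ and using $N=\alpha n$,
$$\frac{\mathbb ER'}{\mathbb ER}\le8\alpha\Big(\frac{44}3\frac{MmL^2}{\alpha N}+15\frac{L^2}N\Big)\le120\frac{MmL^2}{\alpha n}+120\frac{L^2}n .$$
Here $L^2=C\alpha^{0.1}\ln^2(2\alpha n)$ with $C$ absolute. As $n\le\alpha^3$, the first term is at most
$$C'n^{0.05}\alpha^{-0.3}\ln^2(2\alpha n)\le C'\alpha^{-0.15}\ln^2(2\alpha^4)\to0 .$$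
As $\alpha\le n^4$ by Step 1, the second is at most $C'n^{-0.6}\ln^2(2n^5)\to0$. By Markov, $\Pr(R'\ge\frac12\mathbb ER)\to0$.

**Step 7: the minor.** By Steps 5 and 6, for $n$ large, $B_t$ and $B_s$ are adjacent with probability at least $\frac12$, for each $t\ne s$. So for some outcome the graph on $\{1,\dots,M\}$ with $t\sim s$ whenever $B_t,B_s$ are adjacent has average degree at least $(M-1)/2$. Indices with $B_t=\emptyset$ are isolated; deleting them does not decrease the average degree, and the rest is a minor of $G$. By (KT) this minor has a $K^n$ minor for $n$ large, because $n^{1.05}/\sqrt{\log n}$ exceeds any constant times $n$. This contradicts our assumption. So $\eta(G)\ge n$ whenever $\alpha\ge n^{1/3}$ and $n$ is large.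

## 7. The case $\alpha<n^{1/3}$: weights on the fibers

From now on $\alpha<n^{1/3}$. We return to the plan of connecting fibers, and must first see what a fiber looks like inside $W$.

**Step 1: notation.** Let $A_v=A\cap F_v$ and $K_v=W\cap F_v$. For $a\in A$ let $c_v(a)\in K_v$ be $a$ itself if $a\in F_v$, and otherwise the neighbor of $a$ in $F_v$, which lies in $W$. For $i\in K_v$ and $Y\subseteq K_v$ let
$$\omega_v(i)=\frac{|\{a\in A:c_v(a)=i\}|}n=\frac{|N[i]\cap A|}n\in[0,1],\qquad Z_Y=\{a\in A:c_v(a)\in Y\},\qquad\omega_v(Y)=\frac{|Z_Y|}n .$$
So $K_v$ carries total weight $\omega_v(K_v)=\alpha$. For example, if $A=V(G)$, every vertex of $F_v$ has weight $1$ and $\alpha=\ell$.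

**Step 2: most fibers have about $\alpha$ vertices in $W$.** Let $U_0=\{v:|\partial A\cap F_v|\le\sigma\alpha\}$. By (2), $|[n]\setminus U_0|\le\frac{2\varepsilon}\sigma n$. For any $v$ and any $w\in U_0$ with $w\ne v$, the matching between $F_v$ and $F_w$ injects $A_v$ into $K_w$, so $|A_v|\le|A_w|+\sigma\alpha$; for $w=v$ this is trivial. Averaging over $w\in U_0$,
$$|A_v|\le\frac{\alpha n}{|U_0|}+\sigma\alpha\le(1+2\sigma)\alpha .$$
Hence $|K_v|\le(1+3\sigma)\alpha\le2\alpha$ for $v\in U_0$.

**Step 3: few vertices of low weight.** Let $\mathrm{Low}_v=\{i\in K_v:\omega_v(i)<\frac12\}$. If $i\in A_v\cap\mathrm{Low}_v$, then $N[i]\subseteq W$ and $|N[i]\cap A|<n/2$, so $i$ has more than $n/2$ neighbors in $\partial A$. There are at most $n|\partial A|$ edges between $A$ and $\partial A$, so there are at most $2|\partial A|$ such $i$ over all $v$ together. Adding the vertices of $\partial A$ itself, $\sum_v|\mathrm{Low}_v|\le3|\partial A|\le6\varepsilon\alpha n$. Let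
$$U=\{v\in U_0:|\mathrm{Low}_v|\le\sigma\alpha\}.$$
Then $|U|\ge(1-\frac{8\varepsilon}\sigma)n\ge0.99n$, and $\omega_v(\mathrm{Low}_v)\le\sigma\alpha/2$ for $v\in U$.

**Step 4: nearly full parts are adjacent.** This replaces the observation about full fibers from Section 1.

**Lemma 6.** If $u\ne v$ are in $U$ and $Q_u\subseteq K_u$, $Q_v\subseteq K_v$ both have weight at least $(1-3\sigma)\alpha$, then there is an edge between $Q_u$ and $Q_v$.

*Proof.* Weights of vertices are at most $1$, so $|Q_u|,|Q_v|\ge(1-3\sigma)\alpha$. Since $u\in U_0$, $|Q_u\cap A|\ge(1-4\sigma)\alpha$, and these vertices have distinct neighbors in $K_v$. But $|K_v\setminus Q_v|\le(1+3\sigma)\alpha-(1-3\sigma)\alpha=6\sigma\alpha<(1-4\sigma)\alpha$. So one of these neighbors lies in $Q_v$. $\square$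

It remains to find linearly many $v$ for which most of $K_v$ can be connected, in a disjoint fashion.

## 8. Links: many short connections leaving a part of a fiber

**Definition (link).** For $Y\subseteq K_v$, a link of $Y$ is an $H_0$-path $y\,y'$ or $y\,x\,y'$ with $y\in Z_Y$, $y'\in A\setminus Z_Y$ and $x\in\partial A$.

For example, let $\ell=2$, suppose $A=V(G)$, and let the names in the fibers be chosen so that all edges at $v$ are straight. For $Y=\{(v,1)\}$ we get $Z_Y=N[(v,1)]$, and the links of $Y$ are the edges $(u,1)(w,2)$ with $uw$ crossed. Such a link extends to the path $(v,1),(u,1),(w,2),(v,2)$, one half of the $6$-cycle over the odd triangle $uvw$. So links generalize the odd triangles of Section 1: a link connects $Y$ to $K_v\setminus Y$ through at most three further vertices.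

For $Y\subseteq K_v$ let $s=\min(\omega_v(Y),\alpha-\omega_v(Y))$.

**Lemma 7.** If $s\ge\frac14$, there are at least $\beta s^{1-\gamma}n$ pairwise vertex-disjoint links of $Y$.

*Proof.* Since $\partial A$ is independent in $H_0$, consecutive vertices of $A$ on an $H_0$-path are adjacent on it or separated by one vertex of $\partial A$. So every $H_0$-path from $Z_Y$ to $A\setminus Z_Y$ contains a link. By Menger it suffices to show that $|X|\ge\beta s^{1-\gamma}n=\frac\gamma6g(s)$ for each $X\subseteq W$ separating $Z_Y$ from $A\setminus Z_Y$ in $H_0$.

If $|X|\ge sn/2$, this holds because $g(s)=\varepsilon s\,s^{-\gamma}n\le2\varepsilon sn$. Otherwise let $P$ be the set of vertices reachable from $Z_Y\setminus X$ in $H_0-X$ and $Q=W\setminus(X\cup P)$. Then $P\supseteq Z_Y\setminus X$ and $Q\supseteq(A\setminus Z_Y)\setminus X$. Since $|Z_Y|,|A\setminus Z_Y|\ge sn$, we get $|P\cap A|,|Q\cap A|\ge sn/2$, and (3) gives $|X|\ge\frac\gamma3g(s/2)\ge\frac\gamma6g(s)$. $\square$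

For every $v\in U$ and every $Y\subseteq K_v$ with $s\ge\frac14$ fix a family $\mathcal M_{v,Y}$ of exactly $h=\lceil\beta s^{1-\gamma}n\rceil\ge\beta n/4$ disjoint links of $Y$.

**How a link meets $F_v$.** A link $y\,x\,y'$ of $Y\subseteq K_v$ has $x\notin F_v$: otherwise $y,y'\notin F_v$, as $F_v$ is independent, and $c_v(y)=x=c_v(y')$, contradicting $c_v(y)\in Y\not\ni c_v(y')$. A link consisting of a single edge $yy'$ has no end in $F_v$: if $y\in F_v$, then $c_v(y')=y=c_v(y)$, a contradiction, and symmetrically for $y'$. So a link has between one and three vertices outside $F_v$, and these are consecutive on it.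

## 9. Reserving vertices for fibers and for stages

We shall connect the parts $K_v$ only for $v$ in a random set $C$ of size about $cn$, in stages $0,\dots,J$. All connecting vertices are taken outside $\bigcup_{u\in C}K_u$, and different stages use different vertices. We need that enough links survive, for all $Y$ at once.

Let $J\ge0$ be least with $2^J>\alpha/2$. Then $2^J\le\max(1,\alpha)\le n^{1/3}$. Let $p_j=p2^{-\gamma j}$, so $\sum_{j\ge0}p_j=1$. Put each $u\in U$ into $C$ independently with probability $c$. Independently of this, give each vertex of $W$, independently, label $j\in\{0,\dots,J\}$ with probability $p_j$, and otherwise no label. Let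
$$V_j=\Big\{x\in W:\ x\text{ has label }j,\ x\notin\bigcup_{u\in C}K_u\Big\}.$$

**Definition (available).** A link of $Y\subseteq K_v$ is *$j$-available* if each of its vertices outside $F_v$ has label $j$ and is not in $\bigcup_{u\in C\setminus\{v\}}K_u$.

For $v\in C$ this says exactly that its vertices outside $F_v$ lie in $V_j$.

**Lemma 8.** For $n$ large there is a choice of $C$ and labels with $cn/3\le|C|\le2cn$ such that for all $v\in U$, all $Y\subseteq K_v$ with $s\ge\frac14$ and all $j\le J$, at least $\frac{p_j^3}4h$ links of $\mathcal M_{v,Y}$ are $j$-available.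

*Proof.* The size $|C|$ is binomial with mean between $0.99cn$ and $cn$ and variance at most $cn$, so by Chebyshev $cn/3\le|C|\le2cn$ with probability tending to $1$.

*Avoiding the other fibers.* Fix $(v,Y)$. For $u\in U$ let $m_u$ be the number of links of $\mathcal M_{v,Y}$ meeting $K_u$. The links are disjoint, so $m_u\le|K_u|\le2\alpha$, and $\sum_um_u\le3h$, as a link has at most three vertices. The number of links meeting $\bigcup_{u\in C\setminus\{v\}}K_u$ is at most $\sum_{u\in U,u\ne v}m_u1_{u\in C}$, whose mean is at most $3ch\le h/8$. Divide by $2\alpha$ and use the first Chernoff bound with $\mu=h/(16\alpha)$ and $t=h/(4\alpha)$: this sum is at least $h/2$ with probability at most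
$$(e/4)^{h/(4\alpha)}\le e^{-h/(12\alpha)}\le e^{-\beta n^{2/3}/48},$$
because $h\ge\beta n/4$ and $\alpha<n^{1/3}$. There are at most $n2^{2\alpha}\le n2^{2n^{1/3}}$ pairs $(v,Y)$. So with probability tending to $1$, at least $h/2$ links remain for every pair.

*Labels.* Given such a $C$, each remaining link has label $j$ on all its at most three vertices outside $F_v$ with probability at least $p_j^3$, independently over the disjoint links. By the second Chernoff bound fewer than $p_j^3h/4$ of them are $j$-available with probability at most
$$e^{-p_j^3h/16}\le e^{-p^3\beta n^{1-\gamma}/64},$$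
since $p_j^3\ge p^32^{-3\gamma J}\ge p^3n^{-\gamma}$. A union bound over the at most $n2^{2n^{1/3}}(J+1)$ triples $(v,Y,j)$ finishes the proof. $\square$

This is where $\alpha<n^{1/3}$ is used: there are $2^{|K_v|}$ sets $Y$ in the union bound, and the numbers of links must beat them. Fix a choice as in Lemma 8. The elements of $C$ are called *classes*.

## 10. Pieces, and the growth of a piece

**Definition (pieces).** For each $v\in C$ we maintain a partition of $K_v$ into *pieces*. Each piece $P$ comes with a connected subgraph of $G$ that contains $P$ and whose other vertices, before stage $j$, lie in $V_0\cup\dots\cup V_{j-1}$ and have been used by class $v$. The subgraphs of different pieces, and of different classes, are vertex-disjoint. Initially all pieces are singletons. There are stages $j=0,\dots,J$, and stage $j$ uses only vertices of $V_j$.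

**Definition (small, big, active, alive).** At the beginning of stage $j$ a piece is *small* if its weight is $<2^{j-1}$ and $\le\alpha/2$; otherwise it is *big*. It is *active* if its weight is in $[2^{j-1},2^j)$ and $\le\alpha/2$; so active pieces are big. Let $m_j(v)$ be the total weight of the small pieces of class $v$. The class is *alive* at stage $j$ if $m_i(v)\le\alpha/8$ for all $i\le j$. Classes that are not alive do nothing.

For example, let $\alpha=8$ and $j=1$. A piece of weight $0.7$ is small, one of weight $1.5$ is active, and one of weight $3$ is big but not yet active; it becomes active at stage $2$. At the start, small pieces are vertices of weight below $\frac12$, so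
$$m_0(v)\le\omega_v(\mathrm{Low}_v)\le\sigma\alpha/2 .$$
The aim of stage $j$ is that nearly every active piece merges with another big piece; then its weight reaches $2^j$, or exceeds $\alpha/2$. Active pieces that fail become small, and we must bound their total weight. Put
$$\tau_j=\tau2^{-\gamma j},\qquad q_j=\tfrac{p_j^3\beta}4\,2^{(j-2)(1-\gamma)}n,\qquad L_j=\frac4{\tau_jq_j}.$$

**Definition (auxiliary graph).** Fix stage $j$ and an alive class $v$ with at least one active piece. The nodes of the graph $\Gamma$ are the pieces of $v$ and the vertices of $V_j$. Two vertices of $V_j$ are joined if they are adjacent in $H_0$; a piece $P$ is joined to $x\in V_j$ if $x$ is adjacent in $G$ to a vertex of $P$; pieces are not joined to each other.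

Let $d:V_j\to[0,\infty)$ be prices; pieces have price $0$. Let $\mathrm{dist}_P(\cdot)$ be the least total price of a $\Gamma$-path from the piece $P$ (end included, $\infty$ if there is none), and $\mathrm{dist}^-_P(x)=\mathrm{dist}_P(x)-d(x)$. Let $\mathcal Y_r(P)$ be the set of pieces at distance at most $r$ from $P$, let $Y_r(P)\subseteq K_v$ be their union, and let the shell be
$$S_r(P)=\{x\in V_j:\mathrm{dist}^-_P(x)\le r<\mathrm{dist}_P(x)\}.$$

**Lemma 9.** Let $r\ge0$. If $P$ is active and $\mathcal Y_r(P)$ contains no big piece other than $P$, then $|S_r(P)|\ge q_j$.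

*Proof.* Let $Y=Y_r(P)$. It consists of $P$ and small pieces, and $v$ is alive, so
$$2^{j-1}\le\omega_v(P)\le\omega_v(Y)\le\omega_v(P)+m_j(v)\le\tfrac12\alpha+\tfrac18\alpha=\tfrac58\alpha,$$
and $\alpha-\omega_v(Y)\ge\frac38\alpha\ge\frac34\omega_v(P)\ge\frac342^{j-1}$. So $s\ge\frac342^{j-1}\ge\max(2^{j-2},\frac14)$. By Lemma 8 at least $\frac{p_j^3}4\beta s^{1-\gamma}n\ge q_j$ disjoint links of $\mathcal M_{v,Y}$ are $j$-available. It suffices to show that each of them contains a vertex of $S_r(P)$.

Let $y$ and $y'$ be the ends of such a link, with $y\in Z_Y$. Its vertices outside $F_v$ are consecutive and lie in $V_j$, since $v\in C$. If $y\notin F_v$, then $y\in V_j$ is adjacent to $c_v(y)$. If $y\in F_v$, then $c_v(y)=y$, which is adjacent to the next vertex of the link. The same holds at $y'$. So the link yields a $\Gamma$-path from the piece containing $c_v(y)\in Y$, which is in $\mathcal Y_r(P)$, through exactly the link's vertices outside $F_v$, to the piece containing $c_v(y')\notin Y$, which is not in $\mathcal Y_r(P)$. Take the first node on it at distance more than $r$ from $P$. It is not a piece, because pieces have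 price $0$, so a piece preceded by a node at distance at most $r$ is itself at distance at most $r$. So it is a vertex $x\in V_j$ whose predecessor is at distance at most $r$. Hence $\mathrm{dist}^-_P(x)\le r<\mathrm{dist}_P(x)$, that is, $x\in S_r(P)$. $\square$

In particular $V_j\ne\emptyset$: otherwise $\Gamma$ has no edges, and an active $P$ has $\mathcal Y_0(P)=\{P\}$ and $S_0(P)=\emptyset$, contradicting Lemma 9.

## 11. Merging at one scale: paths and stars

Let $\mathcal A$ be the set of active pieces of $v$ and $a=|\mathcal A|$. Their weights are at least $2^{j-1}$, so $a\le2\alpha2^{-j}$.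

It is natural to join each active piece to another big piece by a cheap path, and to argue that the pieces $P$ for which there is no cheap path have large disjoint shells, which together would cost more than the total price $1$. The shells, however, need not be disjoint. If two shells share $x$, the two pieces can be joined through $x$; but $d(x)$ itself may be large, and then this path is expensive. The way out is to let *many* pieces share the same expensive $x$.

**Definition (solution).** A solution consists of a set $\mathcal F\subseteq\mathcal A$ with $|\mathcal F|\le\tau_j\alpha2^{-j}$ and a partition of $\mathcal A\setminus\mathcal F$ into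

* *type 1* pieces $P$, each with a simple $\Gamma$-path from $P$ to another big piece, whose set of vertices in $V_j$ is denoted by $W_P$;
* *stars*: a center $x\in V_j$ with a set $\mathcal S$ of at least two active pieces (the members), each $P\in\mathcal S$ with a simple $\Gamma$-path from $P$ to a $\Gamma$-neighbor of $x$ (possibly $P$ itself), whose set of vertices in $V_j$ is $W_P\not\ni x$.

Different stars have different centers. The load at $x\in V_j$ is $\mathrm{load}(x)=\#\{P:x\in W_P\}+\#\{\text{stars centered at }x\}$.

There are finitely many solutions. For example, if three active pieces are all $\Gamma$-adjacent to $x$, they can form a star with center $x$ and empty sets $W_P$; its only load is $1$ at $x$.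

**Lemma 10.** For every probability distribution $d$ on $V_j$ there is a solution with $\sum_xd(x)\,\mathrm{load}(x)\le L_j$.

*Proof.* Let $\rho=2^j/(\tau_j\alpha q_j)$.

*Construction.* First, each active $P$ with another big piece at distance less than $\rho$ becomes type 1, with a path of cost less than $\rho$. Next, for $x\in V_j$ let $\mathcal S_x$ be the set of not yet treated active pieces $P$ with $\mathrm{dist}^-_P(x)<\rho$. While there is $x$ with $|\mathcal S_x|\ge\max\{2,d(x)/\rho\}$, form a star with center $x$ and members $\mathcal S_x$. For $P\in\mathcal S_x$ take a simple cheapest $\Gamma$-path from $P$ to $x$ and remove its end $x$; the rest avoids $x$, ends at a neighbor of $x$, and costs $\mathrm{dist}^-_P(x)<\rho$. After this $\mathcal S_x$ is empty, so centers are distinct. Let $\mathcal F$ be the set of remaining active pieces.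

*Cost.* A star costs at most $\rho|\mathcal S_x|+d(x)\le2\rho|\mathcal S_x|$, and a type 1 piece costs less than $\rho$. So the total cost is at most
$$2\rho a\le\frac{2\cdot2^j}{\tau_j\alpha q_j}\cdot\frac{2\alpha}{2^j}=L_j .$$

*Bound on $|\mathcal F|$.* For $P\in\mathcal F$ and $r<\rho$, $\mathcal Y_r(P)$ has no big piece but $P$, since $P$ is not type 1. By Lemma 9,
$$\sum_{P\in\mathcal F}\int_0^\rho|S_r(P)|\,dr\ge|\mathcal F|\rho q_j .$$
We bound the left side vertex by vertex. For each $P$ and $x$, $\int_0^\rho1[x\in S_r(P)]\,dr\le\min(d(x),\rho)$, and it is $0$ unless $\mathrm{dist}^-_P(x)<\rho$. The number of $P\in\mathcal F$ with $\mathrm{dist}^-_P(x)<\rho$ is less than $\max\{2,d(x)/\rho\}$, as no further star can be formed. If $d(x)\le2\rho$, this number is at most $1$, and $x$ contributes at most $d(x)$. If $d(x)>2\rho$, it is less than $d(x)/\rho$, and $x$ contributes at most $\rho\cdot d(x)/\rho=d(x)$. So $|\mathcal F|\rho q_j\le\sum_xd(x)=1$, that is, $|\mathcal F|\le\tau_j\alpha2^{-j}$. $\square$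

By minimax there is a probability distribution on solutions with $\mathbb E\,\mathrm{load}(x)\le L_j$ for all $x\in V_j$. Let $\Lambda_v$ be the set of all vertices in the sets $W_P$ together with all centers. Summing over $x\in V_j$ and using $|V_j|\le|W|\le2\alpha n$, we obtain
$$\mathbb E\sum_P|W_P|\le2\alpha nL_j,\qquad\Pr(x\in\Lambda_v)\le L_j\ \text{ for all }x\in V_j. \tag{6}$$

## 12. Performing the stages and counting conflicts

**Step 1: the rule of stage $j$.** Given the past, all alive classes with active pieces sample solutions independently from the distributions just found. A vertex is *conflicted* if it lies in $\Lambda_v$ for at least two classes $v$. A type 1 piece is *hit* if $W_P$ contains a conflicted vertex; a star member is hit if $W_P$ contains a conflicted vertex or the center is conflicted. For each unhit type 1 piece, the class uses its path, that is, the vertices of $W_P$. For each star with at least two unhit members, whose center is then unconflicted, the class uses the center and the paths of its unhit members. All used vertices are unconflicted, so the classes stay disjoint.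

**Step 2: the new pieces.** We check that the structure of Section 10 is preserved. Take the graph whose nodes are the old pieces of $v$ and the vertices used by $v$ in this stage, and whose edges are the $\Gamma$-edges on used paths and those joining used centers to the ends of the used paths of their stars. Every component contains an old piece, because every used path starts at one. The union of the old pieces in a component is a new piece. Its subgraph is formed by the subgraphs of these old pieces, the used vertices of the component, and, for each edge of the component, a corresponding edge of $G$. It is connected. Subgraphs of different new pieces are disjoint: the used vertices are in $V_j$, which is disjoint from $V_0,\dots,V_{j-1}$ and from all $K_u$, $u\in C$.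

**Step 3: the weight of small pieces grows little.** Call an active piece *failed* if it is not merged with another big piece. Each unhit type 1 piece is merged with another big piece. In a star with at least two unhit members these are merged together, so at most the hit members fail. In a star with no unhit member, at most the hit members fail. In a star with exactly one unhit member there is at least one hit member, and the number of members is $\#\text{hits}+1\le2\,\#\text{hits}$, counted in that star. Hence, with $\#\text{hits}$ the number of hit pieces of $v$,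
$$\#\text{failed}\le|\mathcal F|+2\,\#\text{hits}.$$
A big piece has weight at least $2^{j-1}$ or more than $\alpha/2$. So a nonfailed active piece ends in a piece of weight at least $2\cdot2^{j-1}=2^j$ or more than $\alpha/2$, which is not small at stage $j+1$. A big nonactive piece has weight at least $2^j$ or more than $\alpha/2$, so it too ends in a piece that is not small at stage $j+1$. Thus a piece that is small at stage $j+1$ is a union of pieces that were small at stage $j$ and of failed active pieces, and the latter have weight less than $2^j$. Therefore
$$m_{j+1}(v)\le m_j(v)+2^j(|\mathcal F|+2\,\#\text{hits})\le m_j(v)+\tau_j\alpha+2^{j+1}\#\text{hits}. \tag{7}$$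
For an alive class without active pieces nothing changes and all big pieces are nonactive, so $m_{j+1}(v)\le m_j(v)$, and (7) holds with $\#\text{hits}=0$.

**Step 4: the expected number of hits.** Fix the past and the sample of $v$. By (6) and independence, each vertex of $\Lambda_v$ is conflicted with probability at most $|C|L_j\le2cnL_j$. The number of hits is at most the number of pairs $(P,x)$ with $x\in W_P$ conflicted, plus the total number of members of stars with conflicted center. Taking expectations and using (6),
$$\mathbb E\,\#\text{hits}\le2cnL_j\,(2\alpha nL_j+a).$$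
Now insert the definitions:
$$nL_j=\frac{16}{\tau_jp_j^3\beta\,2^{(j-2)(1-\gamma)}}=\frac{16\cdot2^{2(1-\gamma)}}{\tau\beta p^3}\,2^{-j(1-5\gamma)},\qquad\text{so}\qquad2^{-j}\le nL_j\le K2^{-3j/4}, \tag{8}$$
because $16\cdot2^{2(1-\gamma)}\le64$, $\tau\beta p^3\le1$ and $5\gamma=\frac14$. Hence $a\le2\alpha2^{-j}\le2\alpha nL_j$ and $\mathbb E\,\#\text{hits}\le8c\alpha(nL_j)^2\le8c\alpha K^22^{-3j/2}$. Summing over the stages, with $\#\text{hits}_j=0$ where $v$ is not alive or has no active piece,
$$\sum_j2^{j+1}\,\mathbb E\,\#\text{hits}_j\le16c\alpha K^2\sum_{j\ge0}2^{-j/2}\le64c\alpha K^2\le\frac{\sigma\alpha}{10}.$$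
By (6) and (8) the total expected path length spent by class $v$ at stage $j$ is at most $2\alpha nL_j\le2\alpha K2^{-3j/4}$: this is the convergent sum announced in Section 3.

**Step 5: most classes connect most of their part.** For $v\in C$ let $H_v=\sum_j2^{j+1}\#\text{hits}_j$. By Markov, $\Pr(H_v>\sigma\alpha)\le\frac1{10}$. Suppose $H_v\le\sigma\alpha$. We have $\sum_j\tau_j\le\tau/(1-2^{-\gamma})=\tau/p=\sigma$. By induction on $j$ and (7), as long as $v$ is alive,
$$m_{j+1}(v)\le\tfrac\sigma2\alpha+\sigma\alpha+\sigma\alpha=2.5\sigma\alpha<\alpha/8,$$
so $v$ is alive throughout, and $m_{J+1}(v)\le2.5\sigma\alpha$, where $m_{J+1}$ refers to the pieces of weight less than $2^J$ and at most $\alpha/2$ after stage $J$. As $2^J>\alpha/2$, every other piece has weight more than $\alpha/2$. The total weight is $\alpha$, so there is at most one such piece, and since $2.5\sigma\alpha<\alpha$ there is exactly one. Call it $Q_v$; then $\omega_v(Q_v)\ge(1-2.5\sigma)\alpha$. Let $B_v$ be the vertex set of its connected subgraph.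

**Step 6: the clique minor.** The expected number of classes with $H_v>\sigma\alpha$ is at most $|C|/10$, so some outcome has at least $0.9|C|\ge0.3cn$ classes with $H_v\le\sigma\alpha$. For these classes the sets $B_v$ are connected. They are disjoint: $B_v$ consists of vertices of $K_v$ and of vertices of the sets $V_j$ used by $v$; the $V_j$ are mutually disjoint and disjoint from all $K_u$ with $u\in C$; and within one stage different classes use disjoint sets. They are pairwise adjacent by Lemma 6, since $C\subseteq U$ and $Q_v\subseteq B_v$ has weight at least $(1-3\sigma)\alpha$. So $\eta(G)\ge0.3cn$ whenever $\alpha<n^{1/3}$ and $n$ is large.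

Together with Section 6, $\eta(G)\ge0.3cn$ for all $n\ge n_0$, and Theorem 2 follows with $c_0=\min\{0.3c,1/n_0\}$. $\blacksquare$

## 13. Lifts of arbitrary graphs

*Proof of Theorem 3.* The purpose is to find, inside a lift of $H$, a lift of $K^{\eta(H)}$ as a minor. Let $t=\eta(H)$, let $D_1,\dots,D_t$ be branch sets of a $K^t$ minor in $H$, let $T_i$ be a spanning tree of $H[D_i]$, and for $i<i'$ let $e_{ii'}$ be an edge of $H$ between $D_i$ and $D_{i'}$.

Let $\tilde H$ be an $\ell$-lift of $H$. An $\ell$-lift of a tree consists of $\ell$ disjoint copies of the tree, each meeting every fiber exactly once: build the tree by adding leaves one at a time, and note that each new matching attaches exactly one new leaf to each copy. So the part of $\tilde H$ over $T_i$ consists of $\ell$ disjoint copies of $T_i$. Contract each copy to a vertex; for each $i$ this gives a set of $\ell$ vertices, the new fiber over $i$. Every vertex in a fiber over $D_i$ belongs to exactly one copy, so the matching of $\tilde H$ over $e_{ii'}$ becomes a perfect matching between the new fibers over $i$ and $i'$. Keep only these edges and delete everything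 else. The result is an $\ell$-lift of $K^t$, and it is a minor of $\tilde H$. By Theorem 2, $\eta(\tilde H)\ge c_0t=c_0\eta(H)$.

The upper bound $\min\eta(\tilde H)\le\eta(H)$ is the case $\ell=1$, where $\tilde H=H$. $\blacksquare$
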